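\title{Every element of a simple real Lie group is a commutator}

\begin{abstract}
We prove that every element of a connected centerless simple real Lie group is a commutator. The proof takes place in the group $G$ of real points of the simply connected complex group. An element of $G$ at which the generalized principal minors attached to the white nodes of the Satake diagram all equal $1$ is a commutator, and every noncentral element can be conjugated into this position, after multiplication by a central element in the cases $\mathfrak{su}(p,q)$ with $p>q$, $\mathfrak{so}^*(2n)$ with $n$ odd, and $\mathfrak e_{6(-14)}$. We also exhibit noncentral elements of $SU(n,1)$, $n\ge2$, that are not commutators, so that the central factor cannot be omitted there.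
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{commutator} in a group $\Gamma$ is an element of the form $aba^{-1}b^{-1}$ with $a,b\in\Gamma$. The commutators generate the commutator subgroup $\Gamma'$, and $\Gamma$ is said to have \emph{property {\rm(C)}} if every element of $\Gamma'$ is itself a commutator. A connected semisimple Lie group is perfect, that is, $\Gamma'=\Gamma$: every element is a product of commutators, and property (C) says that one factor suffices. We shall use the definition in the following form: writing $g=p\cdot cp^{-1}c^{-1}$, we see that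
\begin{equation}\label{eq:pq}
g \text{ is a commutator}\iff g=pq \text{ with } q \text{ conjugate to } p^{-1}.
\end{equation}
In particular the set of commutators is stable under conjugation.

By a \emph{simple real Lie group} we mean a connected Lie group with simple Lie algebra and trivial center. The following conjecture is stated in \cite{comm}.

\begin{quote}
\emph{Every simple real Lie group has property {\rm(C)}.}
\end{quote}

As quoted in \cite{comm}, this holds for compact groups (Goto), for groups with a complex structure (Pasiencier--Wang), and for $PSL_n(\mathbb R)$. The assumption on the center is needed. For instance, $-1$ is not a commutator in $SL_2(\mathbb R)$. Indeed, if $ab=-ba$, then $a=-bab^{-1}$ has trace $0$, so $a^2=-1$ and $a$ is a complex structure on $\mathbb R^2$; the map $b$ is conjugate-linear for it, and a map $\zeta\mapsto\beta\bar\zeta$ has determinant $-|\beta|^2\neq1$. More generally, again as quoted in \cite{comm}, the scalar $\varepsilon=\exp(2\pi i/n)$ is not a commutator in $SU(p,q)$ for $n=p+q$, $p\ge q\ge1$.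

These counterexamples are central, and they disappear when one divides by the center. One is led to guess that the conjecture is true, and that in a linear group only central elements can fail to be commutators. The first guess is correct. The second we prove outside three families of Lie algebras, and it is false for $SU(n,1)$, $n\ge2$.

\begin{theorem}\label{thm:main}
Every element of a connected centerless simple real Lie group is a commutator.
\end{theorem}

The theorem is deduced from a more precise statement about a covering group. Let $\mathfrak g$ be a noncompact real Lie algebra whose complexification $\mathfrak g_{\mathbb C}$ is simple. Let $\mathbf G$ be the simply connected complex algebraic group with Lie algebra $\mathfrak g_{\mathbb C}$, let $\sigma$ be the antiholomorphic involution of $\mathbf G$ whose differential is the conjugation of $\mathfrak g_{\mathbb C}$ with respect to $\mathfrak g$, and let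
\[
G=\mathbf G^\sigma
\]
be its group of fixed points. For example, $G=SL_n(\mathbb R)$ for $\mathfrak g=\mathfrak{sl}_n(\mathbb R)$ and $G=SU(p,q)$ for $\mathfrak g=\mathfrak{su}(p,q)$. We call $\mathfrak g$ \emph{special} if it is one of
\[
\mathfrak{su}(p,q)\ \ (p>q\ge1),\qquad \mathfrak{so}^*(2n)\ \ (n\ge3 \text{ odd}),\qquad \mathrm{EIII}=\mathfrak e_{6(-14)}.
\]
A Lie group is \emph{linear} if it has a faithful finite-dimensional representation.

\begin{theorem}\label{thm:cover}
\begin{itemize}
\item[(i)] If $\mathfrak g$ is not special, every noncentral element of $G$ is a commutator in $G$. Hence a connected linear Lie group with Lie algebra $\mathfrak g$ has property {\rm(C)} if and only if each of its central elements is a commutator.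
\item[(ii)] If $\mathfrak g$ is special, then for every noncentral $g\in G$ there is $z\in Z(G)$ such that $zg$ is a commutator in $G$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:example}
Let $n\ge2$ and $0<\eta<\frac{2\pi}{n+1}$. The noncentral element $\operatorname{diag}(e^{i\eta}I_n,\,e^{-in\eta})$ of $SU(n,1)$ is not a commutator in $SU(n,1)$.
\end{theorem}

So for $\mathfrak{su}(n,1)$, $n\ge2$, the factor $z$ in Theorem~\ref{thm:cover}(ii) cannot be omitted. The elements in Theorem~\ref{thm:example} form an arc from the identity to the scalar $\exp(2\pi i/(n+1))$; in particular $SU(n,1)$ contains non-commutators arbitrarily close to $1$. We make no claim on whether $z$ can be omitted for special algebras of real rank at least $2$. Theorem~\ref{thm:example} is not used in the proof of the other two theorems.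

Section~\ref{sec:model} carries out the whole argument by hand for $SL_2(\mathbb R)$ and $SL_3(\mathbb R)$ and lists what has to be added in general. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:cover}, whose proof occupies Sections~\ref{sec:minors}--\ref{sec:induction}. Section~\ref{sec:example} proves Theorem~\ref{thm:example}.

\section{The method in $SL_2(\mathbb R)$ and $SL_3(\mathbb R)$}\label{sec:model}

\subsection*{The group $SL_2(\mathbb R)$}
Let $g=(g_{ij})\in SL_2(\mathbb R)$.

\emph{If $g_{11}=1$, then $g$ is a commutator.} In this case $g$ is a product of two unipotent triangular matrices, and we insert $bb^{-1}$ with $b=\operatorname{diag}(2,\frac12)$ between them: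
\[
g=\begin{pmatrix}1&x\\ y&1+xy\end{pmatrix}=\begin{pmatrix}1&0\\ y&1\end{pmatrix}\begin{pmatrix}1&x\\ 0&1\end{pmatrix}=pq,\qquad
p=\begin{pmatrix}2&0\\ 2y&\frac12\end{pmatrix},\quad q=\begin{pmatrix}\frac12&\frac x2\\ 0&2\end{pmatrix}.
\]
Multiplying out gives $p=n_1bn_1^{-1}$ and $q=n_2b^{-1}n_2^{-1}$ for $n_1=\left(\begin{smallmatrix}1&0\\ 4y/3&1\end{smallmatrix}\right)$ and $n_2=\left(\begin{smallmatrix}1&x/3\\ 0&1\end{smallmatrix}\right)$. So $q$ is conjugate to $p^{-1}$, and \eqref{eq:pq} applies.

\emph{If $g\ne\pm1$, then $g$ is conjugate to a matrix with upper left entry $1$.} A matrix that is not scalar moves some line, so after conjugation by a rotation it moves the line $\mathbb Re_1$, that is, $g_{21}\neq0$. For $n_x=\left(\begin{smallmatrix}1&x\\ 0&1\end{smallmatrix}\right)$ the upper left entry of $n_xgn_x^{-1}$ is $g_{11}+xg_{21}$, and this takes every real value. The same computation is valid for every real $2\times2$ matrix that is not scalar.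

Hence every noncentral element of $SL_2(\mathbb R)$ is a commutator. For $g=-1$ the second step fails, as it must.

\subsection*{The group $SL_3(\mathbb R)$}
Now there are two principal minors, $\Delta_1(g)=g_{11}$ and $\Delta_2(g)=g_{11}g_{22}-g_{12}g_{21}$. If both are nonzero, Gaussian elimination gives $g=u^-yu$ with $u^-$ lower unitriangular, $u$ upper unitriangular and $y=\operatorname{diag}(y_1,y_2,y_3)=\operatorname{diag}(\Delta_1,\Delta_2/\Delta_1,1/\Delta_2)$. If both equal $1$, then $g=(u^-b)(b^{-1}u)$ with $b=\operatorname{diag}(2,1,\frac12)$. A triangular matrix with distinct diagonal entries is conjugate to its diagonal by a unitriangular matrix, so $g$ is again a commutator.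

The two minors can be normalized one at a time. Let $k\in SL_2(\mathbb R)$. Conjugation by $k\oplus1$ conjugates the upper left $2\times2$ block $l$ of $g$ by $k$; it preserves $\Delta_2=\det l$ and moves $\Delta_1=l_{11}$. Conjugation by $1\oplus k$ preserves $\Delta_1$ and conjugates by $k$ the Schur complement $l'=(g_{ij}-g_{i1}g_{1j}/g_{11})_{i,j\in\{2,3\}}$, whose upper left entry is $\Delta_2/\Delta_1$. Each step succeeds if the relevant block is not scalar. The difficulty is that the first step changes $l'$ and might make it scalar.

To prevent this we watch the entries of $u$ just above the diagonal. The upper right entries of $l$ and $l'$ are $y_1u_{12}$ and $y_2u_{23}$, so the blocks are not scalar if $u_{12}\ne0$ and $u_{23}\ne0$. Suppose that we start from such a $g$, and write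
\[
g=\begin{pmatrix}I_2&0\\ *&1\end{pmatrix}\begin{pmatrix}l&0\\0&y_3\end{pmatrix}\begin{pmatrix}I_2&\xi\\0&1\end{pmatrix},\qquad \xi\in\mathbb R^2,\quad \xi_2=u_{23}.
\]
Conjugation by $k\oplus1$ replaces $l$ by $klk^{-1}$ and $\xi$ by $k\xi$. Choose $k_0$ with $(k_0lk_0^{-1})_{21}\ne0$ and $(k_0\xi)_2\neq0$; this is possible because both are analytic functions of $k_0$ that do not vanish identically. Then choose $x$ so that $k=n_xk_0$ makes $\Delta_1$ equal to $1$. Since $n_x$ does not change second coordinates, the new entry $u_{23}=(k\xi)_2=(k_0\xi)_2$ is still nonzero, and the second step can be carried out.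

\subsection*{What changes in general}
The principal minors become matrix coefficients $\Delta_i$ of fundamental representations, one for each white node of the Satake diagram, and the entries $u_{j,j+1}$ become components $\nu_\beta$ in the simple restricted root spaces (Section~\ref{sec:minors}). Three new points arise.
\begin{itemize}
\item When all $\Delta_i$ equal $1$, the middle factor $y$ need not be trivial. It lies in a compact connected semisimple group, where it is a commutator, and this commutator can be merged with the factor $bb^{-1}$ (Section~\ref{sec:criterion}).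
\item The starting position, with all $\Delta_i$ and all $\nu_\beta$ nonzero, has to be produced. This is the only place where $g$ is required to be noncentral (Section~\ref{sec:generic}).
\item The subgroups $SL_2(\mathbb R)$ become groups of real rank one, and the set of values $\{g_{11}+xg_{21}\}=\mathbb R$ becomes a set that contains $(0,\infty)$ in all cases but one. In the remaining case it is a closed half-plane in $\mathbb C$ with $0$ on its boundary, which may miss $1$; a central element rotates it into a position containing $1$ (Section~\ref{sec:rankone}). This case occurs exactly for special $\mathfrak g$.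
\end{itemize}

\section{The group $G$ and the reduction to Theorem~\ref{thm:cover}}\label{sec:reduction}

From now on, until the end of Section~\ref{sec:induction}, $\mathfrak g$, $\mathbf G$, $\sigma$, $G$ are as in the introduction. Boldface letters denote complex groups, and the same letter in ordinary type denotes the group of $\sigma$-fixed points. Fix a Cartan involution $\theta$ of $\mathfrak g$ with Cartan decomposition $\mathfrak g=\mathfrak k\oplus\mathfrak p$; the Killing form $B$ is negative definite on $\mathfrak k$ and positive definite on $\mathfrak p$.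

We use three general facts repeatedly.
\begin{itemize}
\item[(F1)] \emph{Polar decomposition.} If $\mathbf S$ is a connected complex semisimple group and $\mathfrak c$ a compact real form of its Lie algebra, then the connected subgroup $C$ with Lie algebra $\mathfrak c$ is compact, and $(k,X)\mapsto k\exp(iX)$ is a diffeomorphism $C\times\mathfrak c\to\mathbf S$.
\item[(F2)] Finitely many real-analytic maps from a connected manifold to finite-dimen\-sional vector spaces, none of them identically zero, are simultaneously nonzero on a dense open set.
\item[(F3)] A holomorphic function on $\mathbf G$ that vanishes on $G$ vanishes identically, because $\mathfrak g_{\mathbb C}=\mathfrak g\oplus i\mathfrak g$ and $\mathbf G$ is connected.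
\end{itemize}

\begin{lemma}\label{lem:G}
The group $G$ is connected, and $Z(G)=Z(\mathbf G)\cap G$. Every connected linear Lie group with Lie algebra $\mathfrak g$ is isomorphic to $G/D$ for a subgroup $D\subset Z(G)$, and a connected centerless Lie group with Lie algebra $\mathfrak g$ is isomorphic to $G/Z(G)$.
\end{lemma}

\begin{proof}
Apply (F1) to $\mathbf G$ and the compact real form $\mathfrak c=\mathfrak k\oplus i\mathfrak p$. The involution $\sigma$ preserves $C$ and $i\mathfrak c$, and the fixed space of $\sigma$ in $i\mathfrak c=i\mathfrak k\oplus\mathfrak p$ is $\mathfrak p$. By uniqueness of the decomposition, $G$ is homeomorphic to $C^\sigma\times\mathfrak p$. The group $C$ is simply connected because $\mathbf G$ is, and the fixed group of an involution of a simply connected compact group is connected \cite[Thm.~VII.8.2]{helgason}.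

If $z\in Z(G)$, then $\operatorname{Ad}z$ is trivial on $\mathfrak g$, hence on $\mathfrak g_{\mathbb C}$, so $z\in Z(\mathbf G)$.

Let $\rho$ be a faithful finite-dimensional representation of a connected group $\Gamma$ with Lie algebra $\mathfrak g$. The complexification of $d\rho$ integrates to a representation of the simply connected group $\mathbf G$, and the image of the connected group $G$ is the connected subgroup with Lie algebra $d\rho(\mathfrak g)$, which is $\rho(\Gamma)$. So $\Gamma\cong G/D$ with $D$ discrete and normal, hence central. Finally, if $\Gamma$ is centerless, then $\operatorname{Ad}$ identifies it with the adjoint group $\operatorname{Int}(\mathfrak g)$, and $\operatorname{Ad}\colon G\to\operatorname{Int}(\mathfrak g)$ is onto with kernel $Z(G)$.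
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:cover}]
Let $\Gamma$ be connected, centerless and simple. If $\Gamma$ is compact or has a complex structure, the statement is one of the known cases quoted in the introduction. Otherwise its Lie algebra $\mathfrak g$ is noncompact, and $\mathfrak g_{\mathbb C}$ is simple, since a simple real Lie algebra either has a complex structure or has simple complexification. So $\Gamma=G/Z(G)$. An element $\ne1$ of $\Gamma$ is the image of a noncentral $g\in G$, and also of $zg$ for each $z\in Z(G)$. One of these is a commutator by Theorem~\ref{thm:cover}, and the image of a commutator is a commutator. The identity is a commutator.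
\end{proof}

The second sentence of Theorem~\ref{thm:cover}(i) follows from the first in the same way: if $\Gamma=G/D$, a preimage in $G$ of a noncentral element of $\Gamma$ is noncentral, so all noncentral elements of $\Gamma$ are commutators, and $\Gamma'=\Gamma$.

The compact case enters the proof of Theorem~\ref{thm:cover} for groups with center, so we recall it with its proof.

\begin{lemma}[Goto]\label{lem:goto}
Every element of a compact connected semisimple Lie group $C$ is a commutator.
\end{lemma}

\begin{proof}
Let $T$ be a maximal torus and let $\dot w\in C$ represent a Coxeter element $w$ of the Weyl group, that is, the product of all simple reflections in some order. A Coxeter element has no eigenvalue $1$ on $\operatorname{Lie}T$. So the homomorphism $T\to T$, $t\mapsto\dot wt\dot w^{-1}t^{-1}$, has invertible differential $w-1$; its image is an open subgroup of $T$, hence $T$. Every element of $C$ is conjugate to an element of $T$.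
\end{proof}

\section{Restricted roots and generalized minors}\label{sec:minors}

\subsection*{Roots and restricted roots}
Let $\mathfrak a\subset\mathfrak p$ be a maximal abelian subspace; $r=\dim\mathfrak a\ge1$ is the \emph{real rank} of $\mathfrak g$. For $\gamma\in\mathfrak a^*$ let $\mathfrak g_\gamma$ be the space of $X\in\mathfrak g$ with $[H,X]=\gamma(H)X$ for all $H\in\mathfrak a$, and $m_\gamma=\dim\mathfrak g_\gamma$. The nonzero $\gamma$ with $\mathfrak g_\gamma\neq0$ are the \emph{restricted roots}. They form an irreducible root system $\Sigma\subset\mathfrak a^*$, which may be non-reduced: $\gamma$ and $2\gamma$ may both be roots. We have $\theta\mathfrak g_\gamma=\mathfrak g_{-\gamma}$ and $\mathfrak g_0=\mathfrak m\oplus\mathfrak a$ with $\mathfrak m=Z_{\mathfrak k}(\mathfrak a)$. Each element of the Weyl group $W_{\mathfrak a}$ of $\Sigma$ is induced by an element of $G$ normalizing $\mathfrak a$, so $m_{w\gamma}=m_\gamma$. If $H_\gamma\in\mathfrak a$ is dual to $\gamma$ under $B$, then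
\begin{equation}\label{eq:knapp}
[Z,\theta Z]=B(Z,\theta Z)H_\gamma\quad\text{and}\quad B(Z,\theta Z)\ne0\qquad\text{for } 0\ne Z\in\mathfrak g_\gamma;
\end{equation}
see \cite[Prop.~6.52]{knapp}. Fix a positive system $\Sigma^+$ and put $\mathfrak n^\pm=\bigoplus_{\gamma\in\Sigma^+}\mathfrak g_{\pm\gamma}$, $\mathfrak n=\mathfrak n^+$.

Let $\mathfrak t\subset\mathfrak m$ be maximal abelian. Then $\mathfrak h=\mathfrak t\oplus\mathfrak a$ is a Cartan subalgebra; let $\mathbf H\subset\mathbf G$ be the maximal torus with Lie algebra $\mathfrak h_{\mathbb C}$ and $W$ its Weyl group. The roots of $(\mathfrak g_{\mathbb C},\mathfrak h_{\mathbb C})$, called simply \emph{roots}, are real on $\mathfrak h_{\mathbb R}=\mathfrak a\oplus i\mathfrak t$, and $(\mathfrak g_\gamma)_{\mathbb C}$ is the sum of the root spaces of the roots with restriction $\gamma$. Choose the positive roots compatibly: a root with nonzero restriction to $\mathfrak a$ is positive if and only if its restriction lies in $\Sigma^+$. Let $\alpha_j$ be the simple roots, $E_j,F_j$ root vectors for $\pm\alpha_j$, and $\omega_j$ the fundamental weights,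 defined by $2(\omega_i,\alpha_j)/(\alpha_j,\alpha_j)=\delta_{ij}$, where $(\ ,\ )$ is the inner product on $\mathfrak h_{\mathbb R}^*$ induced by $B$.

Put $(\sigma\lambda)(H)=\overline{\lambda(\sigma H)}$. Then $\sigma$ maps the root space of $\lambda$ to that of $\sigma\lambda$. On $\mathfrak h_{\mathbb R}^*=\mathfrak a^*\oplus(i\mathfrak t)^*$, an orthogonal sum, $\sigma$ is $+1$ on $\mathfrak a^*$ and $-1$ on $(i\mathfrak t)^*$. Thus $\sigma$ is an isometry, $\lambda$ and $\sigma\lambda$ have the same restriction to $\mathfrak a$, and restriction to $\mathfrak a$ is the orthogonal projection $\frac12(1+\sigma)$.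

Call the node $j$ of the Dynkin diagram \emph{black} if $\alpha_j|_{\mathfrak a}=0$, equivalently $\sigma\alpha_j=-\alpha_j$, and \emph{white} otherwise. Parts (a) and (b) of the next lemma are standard (Satake, Araki; see \cite[Ch.~X]{helgason}); we include the short proof.

\begin{lemma}\label{lem:satake}
\begin{itemize}
\item[(a)] There is an involution $i\mapsto i^*$ of the set of white nodes such that $|\alpha_{i^*}|=|\alpha_i|$ and $\sigma\alpha_i-\alpha_{i^*}$ is a combination of black simple roots.
\item[(b)] The simple restricted roots are the restrictions of the white $\alpha_i$, and $\alpha_i|_{\mathfrak a}=\alpha_j|_{\mathfrak a}$ if and only if $j\in\{i,i^*\}$.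
\item[(c)] For white $i$ we have $\sigma\omega_i=\omega_{i^*}$. If $\alpha=\alpha_i|_{\mathfrak a}$, then
\begin{equation}\label{eq:dominant}
(\omega_i|_{\mathfrak a},\alpha)>0,\qquad(\omega_i|_{\mathfrak a},\beta)=0\ \text{ for every simple restricted root }\beta\ne\alpha.
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $w_b$ be the longest element of the Weyl group generated by the black reflections. Both $\sigma$ and $w_b$ fix restrictions to $\mathfrak a$, so both preserve the set of positive roots with nonzero restriction, and both send the positive roots with zero restriction to negative ones. Hence the isometry $\tau=w_b\sigma$ preserves the positive roots and permutes the simple roots, respecting colors. Put $\alpha_{i^*}=\tau\alpha_i$. Then $\sigma\alpha_i=w_b^{-1}\alpha_{i^*}$ differs from $\alpha_{i^*}$ by black simple roots, and $\sigma^2=1$ gives $i^{**}=i$.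

(b) We have $2\alpha_i|_{\mathfrak a}=\alpha_i+\sigma\alpha_i\equiv\alpha_i+\alpha_{i^*}$ modulo black simple roots, and $\alpha_{i^*}|_{\mathfrak a}=(\sigma\alpha_i)|_{\mathfrak a}=\alpha_i|_{\mathfrak a}$. So the restrictions agree exactly on the orbits $\{i,i^*\}$, and the distinct ones are linearly independent. Every element of $\Sigma^+$ is the restriction of a positive root, hence a combination of them with nonnegative integer coefficients.

(c) For black $j$ we have $(\sigma\omega_i,\alpha_j)=-(\omega_i,\alpha_j)=0$. For white $j$ we have $(\sigma\omega_i,\alpha_j)=(\omega_i,\sigma\alpha_j)=(\omega_i,\alpha_{j^*})$, which is $\frac12|\alpha_j|^2$ if $j=i^*$ and $0$ otherwise. So $\sigma\omega_i=\omega_{i^*}$. For $\beta=\alpha_j|_{\mathfrak a}$ we have $(\omega_i|_{\mathfrak a},\beta)=\frac12(\omega_i,\alpha_j+\alpha_{j^*})$, which gives \eqref{eq:dominant}.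
\end{proof}

The \emph{Satake diagram} of $\mathfrak g$ is the Dynkin diagram with this coloring and with an arrow joining $i$ and $i^*$ when they differ. For a simple restricted root $\alpha$ let $S_\alpha$ be the set of white nodes $i$ with $\alpha_i|_{\mathfrak a}=\alpha$; it has one or two elements.

\subsection*{Subgroups}
Let $\mathbf L=Z_{\mathbf G}(\mathfrak a)$; it is a connected Levi subgroup whose simple roots are the black ones, and $L$ has Lie algebra $\mathfrak l=\mathfrak m\oplus\mathfrak a$. The group $L$ need not be connected. Let $\mathbf N^\pm$ be the unipotent groups with Lie algebras $\mathfrak n^\pm_{\mathbb C}$; they are the unipotent radicals of the opposite parabolic subgroups $\mathbf L\mathbf N^\pm$, and $N^\pm=\exp\mathfrak n^\pm$. Write $N=N^+$.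

Let $\alpha$ be a simple restricted root. The group $\mathbf L_\alpha=Z_{\mathbf G}(\ker\alpha)$, where $\ker\alpha\subset\mathfrak a$, is the connected Levi subgroup whose simple roots are the black ones and those in $S_\alpha$. Let $\mathbf U_\alpha^\pm\subset\mathbf N^\pm$ be the unipotent radicals of the corresponding opposite parabolic subgroups; the Lie algebra of $U_\alpha^{\pm}$ is the sum of the $\mathfrak g_{\pm\gamma}$ with $\gamma\in\Sigma^+\setminus\{\alpha,2\alpha\}$. Put $\mathfrak n_\alpha^\pm=\mathfrak g_{\pm\alpha}\oplus\mathfrak g_{\pm2\alpha}$, $N_\alpha^\pm=\exp\mathfrak n_\alpha^\pm$, $N_\alpha=N_\alpha^+$. All these complex groups are $\sigma$-stable, $L_\alpha$ normalizes $U_\alpha^\pm$, its Lie algebra is $\mathfrak l_\alpha=\mathfrak n_\alpha^-\oplus\mathfrak l\oplus\mathfrak n_\alpha^+$, and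
\[
N=N_\alpha U_\alpha^+,\qquad N^-=U_\alpha^-N_\alpha^- .
\]
The semisimple algebra $[\mathfrak l_\alpha,\mathfrak l_\alpha]$ meets $\mathfrak a$ in $\mathbb RH_\alpha$ and has real rank one, so exactly one of its simple ideals, $\mathfrak s_\alpha$, is noncompact. It contains $H_\alpha$, hence $\mathfrak n_\alpha^\pm=[H_\alpha,\mathfrak n_\alpha^\pm]$. Let $G_\alpha\subset L_\alpha$ be the connected subgroup with Lie algebra $\mathfrak s_\alpha$, and let $s=s_\alpha\in G_\alpha$ represent the reflection in $\alpha$. Then $s$ normalizes $\mathfrak a$ and $\mathbf L$, it interchanges $\mathfrak n_\alpha^+$ and $\mathfrak n_\alpha^-$, and $s^2\in L$. The groups $G_\alpha$ play the role of the two copies of $SL_2(\mathbb R)$ in $SL_3(\mathbb R)$.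

\subsection*{The minors}
For a white node $i$ let $V_i$ be the irreducible $\mathbf G$-module with highest weight $\omega_i$; it exists because $\mathbf G$ is simply connected. Let $v_i$ be a highest weight vector and $f_i\in V_i^*$ the linear form with $f_i(v_i)=1$ that vanishes on all other weight spaces. Put
\[
\Delta_i(g)=f_i(gv_i),\qquad g\in\mathbf G .
\]
For $SL_n$ one has $V_i=\Lambda^i\mathbb C^n$, and $\Delta_i$ is the upper left $i\times i$ minor.

The module $V_i$ is spanned by the vectors $F_{j_1}\cdots F_{j_k}v_i$, and $F_jv_i=0$ for $j\ne i$. So every weight other than $\omega_i$ has the form $\omega_i-\sum n_j\alpha_j$ with all $n_j\ge0$ and $n_i\ge1$. Restricting to $\mathfrak a$, we find that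
\begin{equation}\label{eq:line}
\text{the $\mathfrak a$-weight space of $V_i$ for the weight $\omega_i|_{\mathfrak a}$ is }\mathbb Cv_i,
\end{equation}
and $\ker f_i$ is the sum of the other $\mathfrak a$-weight spaces. Since $\mathbf L$ commutes with $\mathfrak a$, it preserves both. So $\mathbf L$ acts on $v_i$ by a character $\chi_i$, of weight $\omega_i$, and $f_i(lx)=\chi_i(l)f_i(x)$ for $l\in\mathbf L$. Restricting to $\ker\alpha$ instead, we find in the same way that for white $j\notin S_\alpha$ the group $\mathbf L_\alpha$ acts on $v_j$ by a character, still written $\chi_j$. Moreover $\mathbf N^+$ fixes $v_i$, and $f_i(ux)=f_i(x)$ for $u\in\mathbf N^-$, because $\mathfrak n^-_{\mathbb C}$ lowers $\mathfrak a$-weights. In summary, for $g\in\mathbf G$, $u^\pm\in\mathbf N^\pm$ and $l\in\mathbf L$,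
\begin{equation}\label{eq:invariance}
\Delta_i(u^-gu^+)=\Delta_i(g),\qquad\Delta_i(lg)=\Delta_i(gl)=\chi_i(l)\Delta_i(g),
\end{equation}
and $\Delta_j=\chi_j$ on $\mathbf L_\alpha$ for $j\notin S_\alpha$. The next lemma is the analogue of Gaussian elimination.

\begin{lemma}\label{lem:bigcell}
Let $\Omega=\{g\in G:\Delta_i(g)\ne0\text{ for all white }i\}$. Then $\Omega$ is dense in $G$, and every $g\in\Omega$ can be written uniquely as $g=n^-yn$ with $n^-\in N^-$, $y\in L$, $n\in N$. In this case $\Delta_i(g)=\chi_i(y)$.
\end{lemma}

\begin{proof}
Density follows from (F2), since $G$ is connected and $\Delta_i(1)=1$. Let $\mathbf B^\pm\supset\mathbf H$ be the Borel subgroups belonging to the positive and the negative roots. In the Bruhat decomposition $\mathbf G=\bigsqcup_{w\in W}\mathbf B^-w\mathbf B^+$, the function $\Delta_i$ on $\mathbf B^-w\mathbf B^+$ is a nowhere vanishing multiple of $f_i(wv_i)$; so it is nowhere zero if $w\omega_i=\omega_i$ and identically zero otherwise. The common stabilizer of the white $\omega_i$ is generated by the black reflections, so it is the Weyl group of $\mathbf L$, and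 the union of the corresponding cells is $\mathbf N^-\mathbf L\mathbf N^+$ by the Bruhat decomposition of $\mathbf L$. The factorization in $\mathbf N^-\mathbf L\mathbf N^+$ is unique because $\mathbf L\mathbf N^-\cap\mathbf L\mathbf N^+=\mathbf L$. As $\sigma$ preserves the three factors, the factors of a $\sigma$-fixed element are $\sigma$-fixed. The last formula is \eqref{eq:invariance}.
\end{proof}

If $S_\alpha=\{i,i^*\}$ has two elements, both minors must be made equal to $1$ with one group $G_\alpha$. The next lemma shows that this is a single condition.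

\begin{lemma}\label{lem:reality}
We have $\chi_{i^*}=\overline{\chi_i}$ on $L$ and $\Delta_{i^*}=\overline{\Delta_i}$ on $G$. In particular $\chi_i$ is real on $L$ and $\Delta_i$ is real on $G$ if $i=i^*$.
\end{lemma}

\begin{proof}
The map $l\mapsto\overline{\chi_i(\sigma l)}$ is a holomorphic character of $\mathbf L$ of weight $\sigma\omega_i=\omega_{i^*}$. A character of the connected reductive group $\mathbf L=[\mathbf L,\mathbf L]\mathbf H$ is determined by its weight, so this character is $\chi_{i^*}$. On $L$ this gives the first formula. The second follows on $\Omega$ from Lemma~\ref{lem:bigcell}, and on $G$ by density.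
\end{proof}

\subsection*{The components $\nu_\beta$}
Let $\beta$ be a simple restricted root and let $\pi_\beta\colon N\to\mathfrak g_\beta$ send $n$ to the $\mathfrak g_\beta$-component of $\log n$. A sum of two positive restricted roots is never simple, so the projection $\mathfrak n\to\mathfrak g_\beta$ kills $[\mathfrak n,\mathfrak n]$ and is a homomorphism to an abelian Lie algebra. Hence
\begin{equation}\label{eq:pi}
\pi_\beta\colon N\to(\mathfrak g_\beta,+)\ \text{ is a group homomorphism}.
\end{equation}
It vanishes on $U_\beta^+$, and on $N_\alpha$ for simple $\alpha\ne\beta$. For $g=n^-yn\in\Omega$ put $\nu_\beta(g)=\pi_\beta(n)$. In $SL_3(\mathbb R)$ these are the entries $u_{12}$ and $u_{23}$. The function $\nu_\beta$ is defined only on $\Omega$, but its vanishing is detected by matrix coefficients, which are defined and holomorphic on all of $\mathbf G$.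

\begin{lemma}\label{lem:nu}
Let $i\in S_\beta$.
\begin{itemize}
\item[(a)] If $0\ne Y\in\mathfrak g_{-\beta}$, then $Yv_i\ne0$.
\item[(b)] If $g\in\Omega$ and $f_i(gXv_i)\neq0$ for some $X\in\mathfrak g_{-\beta}$, then $\nu_\beta(g)\ne0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The element $\theta Y\in\mathfrak g_\beta$ kills $v_i$. If $Y$ also did, so would $[\theta Y,Y]$, which by \eqref{eq:knapp} is a nonzero multiple of $H_\beta$. But $H_\beta v_i=(\omega_i|_{\mathfrak a},\beta)v_i\ne0$ by \eqref{eq:dominant}.

(b) Write $g=n^-yn$. Then $f_i(gXv_i)=\chi_i(y)f_i(nXv_i)$. Expand $n=\exp(\sum_\gamma Z_\gamma)$ with $Z_\gamma\in\mathfrak g_\gamma$. The vector $Xv_i$ has $\mathfrak a$-weight $\omega_i|_{\mathfrak a}-\beta$, so only products $Z_{\gamma_1}\cdots Z_{\gamma_k}$ with $\gamma_1+\dots+\gamma_k=\beta$ contribute, and since $\beta$ is simple the only one is $Z_\beta=\nu_\beta(g)$. Thus $f_i(gXv_i)=\Delta_i(g)f_i(\nu_\beta(g)Xv_i)$.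
\end{proof}

\section{A sufficient condition for commutators}\label{sec:criterion}

The first lemma generalizes the fact that a triangular matrix with distinct diagonal entries is conjugate to its diagonal.

\begin{lemma}\label{lem:absorb}
Let $Q$ be $N$ or $N^-$, with Lie algebra $\mathfrak q$, and let $b\in G$ normalize $Q$. Suppose that $\operatorname{Ad}b$ has no eigenvalue $1$ on $\mathfrak q$. Then for every $v\in Q$ the elements $vb$ and $bv$ are conjugate to $b$ by elements of $Q$.
\end{lemma}

\begin{proof}
Let $\mathfrak q=\mathfrak q^1\supset\mathfrak q^2\supset\cdots$ be the lower central series and $Q^j=\exp\mathfrak q^j$. These are normal subgroups of $Q$, normalized by $b$, and $\exp$ induces an isomorphism of the additive group $\mathfrak q^j/\mathfrak q^{j+1}$ onto $Q^j/Q^{j+1}$. Let $v=\exp Y\in Q^j$. Since $1-\operatorname{Ad}b$ is invertible on $\mathfrak q^j/\mathfrak q^{j+1}$, there is $X\in\mathfrak q^j$ with $X-\operatorname{Ad}(b)X\equiv Y$ modulo $\mathfrak q^{j+1}$. Then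
\[
\exp(-X)\,vb\,\exp(X)=\exp(-X)\exp(Y)\exp(\operatorname{Ad}(b)X)\;b\in Q^{j+1}b .
\]
As $Q^j$ is trivial for large $j$, iteration gives $vb=nbn^{-1}$ with $n\in Q$. Conjugating by $b$ gives $bv=n'bn'^{-1}$ with $n'=bnb^{-1}\in Q$.
\end{proof}

\begin{proposition}\label{prop:criterion}
If $g\in G$ and $\Delta_i(g)=1$ for all white $i$, then $g$ is a commutator in $G$.
\end{proposition}

\begin{proof}
Write $g=n^-yn$ as in Lemma~\ref{lem:bigcell}, so that $\chi_i(y)=1$ for all white $i$.

\emph{The factor $y$ lies in a compact connected semisimple group.} Let $\mathbf L'=[\mathbf L,\mathbf L]$. Since $\mathbf G$ is simply connected, $\mathbf H$ is the direct product of the images of the simple coroots $\alpha_j^\vee\colon\mathbb C^*\to\mathbf H$, and $\omega_i(\alpha_j^\vee(c))=c^{\delta_{ij}}$. The images for black $j$ lie in $\mathbf L'$, and $\mathbf L=\mathbf L'\mathbf H$. So $y=l'\prod_{j\text{ white}}\alpha_j^\vee(c_j)$ with $l'\in\mathbf L'$. Characters are trivial on $\mathbf L'$, so $c_i=\chi_i(y)=1$, and $y\in\mathbf L'$. The group $\mathbf L'$ is connected and semisimple (or trivial), and $\mathfrak c=[\mathfrak m,\mathfrak m]\subset\mathfrak k$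 is a compact real form of its Lie algebra $[\mathfrak l,\mathfrak l]_{\mathbb C}$. In the polar decomposition $\mathbf L'=C\exp(i\mathfrak c)$ of (F1), $\sigma$ sends $k\exp(iX)$ to $k\exp(-iX)$. So the fixed group of $\sigma$ in $\mathbf L'$ is $C$, and $y\in C$. By Lemma~\ref{lem:goto}, $y=x_1x_2x_1^{-1}x_2^{-1}$ with $x_1,x_2\in C$.

\emph{Merging the commutator with a contraction.} We want to apply \eqref{eq:pq} by absorbing $n^-$ into $x_1$ and $n$ into $x_2x_1^{-1}x_2^{-1}$. Lemma~\ref{lem:absorb} need not apply to $x_1$, but we may modify $x_1$ by an element of $\exp\mathfrak a$, which commutes with $C$, without changing the commutator. Choose $H_0\in\mathfrak a$ with $\gamma(H_0)>0$ for all $\gamma\in\Sigma^+$ and put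
\[
b=x_1\exp H_0,\qquad b'=x_2b^{-1}x_2^{-1}=x_2x_1^{-1}x_2^{-1}\exp(-H_0),
\]
so that $y=bb'$. The compact group $C$ preserves each $\mathfrak g_\gamma$ and its elements have eigenvalues of modulus $1$ there. Hence for $\gamma\in\Sigma^+$ the eigenvalues of $\operatorname{Ad}b$ on $\mathfrak g_{-\gamma}$ and of $\operatorname{Ad}b'$ on $\mathfrak g_\gamma$ have modulus $e^{-\gamma(H_0)}<1$. By Lemma~\ref{lem:absorb}, $p=n^-b$ is conjugate to $b$, and $q=b'n$ is conjugate to $b'$, hence to $b^{-1}$. So $g=pq$ with $q$ conjugate to $p^{-1}$.
\end{proof}

\section{Generic position}\label{sec:generic}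

\begin{lemma}\label{lem:generic}
If $g\in G$ is noncentral, there is $h\in G$ such that $hgh^{-1}\in\Omega$ and $\nu_\beta(hgh^{-1})\ne0$ for every simple restricted root $\beta$.
\end{lemma}

\begin{proof}
By (F2) and Lemma~\ref{lem:nu}(b) it suffices to show that none of the following analytic maps on $G$ vanishes identically: $h\mapsto\Delta_i(hgh^{-1})$ for white $i$, and, for each $\beta$ and $i\in S_\beta$, the map sending $h$ to the linear form $X\mapsto f_i(hgh^{-1}Xv_i)$ on $\mathfrak g_{-\beta}$. If one of them vanishes on $G$, then by (F3) and complex linearity it vanishes for all $h\in\mathbf G$ and all $X\in(\mathfrak g_{-\beta})_{\mathbb C}$. In both cases we replace $h$ by $kh$, where $k$ fixes $v_i$ or $f_i$; this turns conjugation by $k$ into one-sided multiplication.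

\emph{The minors.} Suppose that $\Delta_i(g')=0$ for all conjugates $g'$ of $g$ in $\mathbf G$. For $k\in\mathbf N^+$ we get $0=\Delta_i(kg'k^{-1})=f_i(kg'v_i)$. By \eqref{eq:invariance} the holomorphic function $x\mapsto f_i(xg'v_i)$ vanishes on $\mathbf N^-\mathbf L\mathbf N^+$, which is open, so it vanishes on $\mathbf G$. At $x=g'^{-1}$ its value is $1$, a contradiction.

\emph{The forms.} Suppose that $f_i(g'Xv_i)=0$ for all conjugates $g'$ and all $X\in(\mathfrak g_{-\beta})_{\mathbb C}$. For $k\in\mathbf N^-$ we get $0=f_i(kg'k^{-1}Xv_i)=f_i(g'k^{-1}Xv_i)$. Differentiating in $k$, we see that $f_i\circ g'$ vanishes on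
\[
M=\mathcal U(\mathfrak n^-_{\mathbb C})\,(\mathfrak g_{-\beta})_{\mathbb C}\,v_i ,
\]
where $\mathcal U$ denotes the universal enveloping algebra. We claim that $M=\ker f_i$. By weights $M\subset\ker f_i$, so it suffices to show $V_i=\mathbb Cv_i+M$. Let $\mathfrak b$ be the span of the negative root vectors of $\mathbf L$, so that $\mathfrak n^-_{\mathbb C}\oplus\mathfrak b$ is spanned by all negative root vectors. Since $F_jv_i=0$ for $j\neq i$, the Poincar\'e--Birkhoff--Witt theorem gives $V_i=\mathbb Cv_i+\mathcal U(\mathfrak n^-_{\mathbb C})\,\mathcal U(\mathfrak b)F_iv_i$. For $Y\in\mathfrak b$ and $X\in(\mathfrak g_{-\beta})_{\mathbb C}$ we have $Yv_i=0$, so $YXv_i=[Y,X]v_i$ with $[Y,X]\in(\mathfrak g_{-\beta})_{\mathbb C}$. As $F_i\in(\mathfrak g_{-\beta})_{\mathbb C}$, this gives $\mathcal U(\mathfrak b)F_iv_i\subset(\mathfrak g_{-\beta})_{\mathbb C}v_i$ and proves the claim.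

It follows that $f_i\circ hgh^{-1}\in\mathbb Cf_i$ for all $h\in\mathbf G$. In other words, each form $f_i\circ h$ is an eigenvector of the transpose of $g$. The set of these forms is connected and does not contain $0$, and it is covered by finitely many eigenspaces, whose intersections with it are closed and disjoint. So it lies in one eigenspace. It spans the irreducible module $V_i^*$, so $g$ acts on $V_i$ as a scalar. The kernel of $\mathbf G\to PGL(V_i)$ is a proper closed normal complex subgroup; its Lie algebra is a proper ideal of the simple algebra $\mathfrak g_{\mathbb C}$, so the kernel is discrete, hence central. Thus $g\in Z(\mathbf G)\cap G=Z(G)$, a contradiction.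
\end{proof}

\section{The values of a minor in real rank one}\label{sec:rankone}

Fix a simple restricted root $\alpha$ and $i\in S_\alpha$. We determine the analogue of the set $\{g_{11}+xg_{21}:x\in\mathbb R\}$. The condition $g_{21}\ne0$ becomes $l\in L_\alpha\setminus LN_\alpha$, and the set is
\[
I(l)=\{\Delta_i(nln^{-1}):n\in N_\alpha\}.
\]

The group $L_\alpha$ is the group of real points of a connected reductive group, with minimal parabolic subgroup $LN_\alpha$ and relative Weyl group $\{1,s\}$. The Bruhat decomposition for groups of rational points \cite[Thm.~5.15]{boreltits} gives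
\begin{equation}\label{eq:bruhat}
L_\alpha=LN_\alpha\sqcup N_\alpha sLN_\alpha=sLN_\alpha\sqcup N_\alpha^-LN_\alpha ,
\end{equation}
where the second form is the first multiplied on the left by $s^{-1}$ (recall $s^2\in L$). The vector $sv_i$ has $\mathfrak a$-weight $s(\omega_i|_{\mathfrak a})$, and
\begin{equation}\label{eq:drop}
\omega_i|_{\mathfrak a}-s(\omega_i|_{\mathfrak a})=\frac{2(\omega_i|_{\mathfrak a},\alpha)}{(\alpha,\alpha)}\,\alpha\ne0
\end{equation}
by \eqref{eq:dominant}. So $f_i(sv_i)=0$ and $\Delta_i$ vanishes on $sLN_\alpha$. Hence
\begin{equation}\label{eq:smallcell}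
l\in L_\alpha,\ \Delta_i(l)\ne0\ \Longrightarrow\ l\in N_\alpha^-LN_\alpha .
\end{equation}

Put $\Phi(n)=f_i(nsv_i)$ for $n\in N_\alpha$. If $l\in L_\alpha\setminus LN_\alpha$, write $l=n_1sxn_2$ with $n_1,n_2\in N_\alpha$ and $x\in L$. Since $xn_2n^{-1}v_i=\chi_i(x)v_i$, we get $\Delta_i(nln^{-1})=\chi_i(x)\Phi(nn_1)$, and therefore
\begin{equation}\label{eq:values}
I(l)=\chi_i(x)\,\Phi(N_\alpha).
\end{equation}
Up to a nonzero scalar, the set $I(l)$ does not depend on $l$. Let $V'=\mathcal U(\mathfrak l_{\alpha,\mathbb C})v_i$, the $\mathbf L_\alpha$-submodule of $V_i$ generated by $v_i$.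

\begin{lemma}\label{lem:cone}
The set $\Phi(N_\alpha)$ is not $\{0\}$, and it is stable under multiplication by positive real numbers.
\end{lemma}

\begin{proof}
The vector $sv_i$ generates the same $\mathbf L_\alpha$-module as $v_i$. It is an eigenvector of $\mathbf L$ and is killed by $\mathfrak n_\alpha^-$, because $s$ normalizes $\mathbf L$ and interchanges $\mathfrak n_\alpha^\pm$. By the Poincar\'e--Birkhoff--Witt theorem $V'=\mathcal U(\mathfrak n^+_{\alpha,\mathbb C})sv_i$, which is the complex span of $N_\alpha sv_i$. If $\Phi$ were zero, $f_i$ would vanish on $V'$, which contains $v_i$. For $a=\exp H$ with $H\in\mathfrak a$ we have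
\[
\Phi(ana^{-1})=f_i(ana^{-1}sv_i)=e^{\omega_i(H)-(s\omega_i)(H)}\,\Phi(n),
\]
and by \eqref{eq:drop} the factor takes every positive value.
\end{proof}

\begin{proposition}\label{prop:rankone}
Let $l\in L_\alpha\setminus LN_\alpha$.
\begin{itemize}
\item[(a)] If $|S_\alpha|=1$ and $\dim N_\alpha\ge2$, then $I(l)\supset(0,\infty)$.
\item[(b)] If $|S_\alpha|=1$ and $\dim N_\alpha=1$, then $I(l)=\mathbb R$.
\item[(c)] If $|S_\alpha|=2$ and $2\alpha\notin\Sigma$, then $I(l)=\mathbb C$.
\item[(d)] If $|S_\alpha|=2$ and $2\alpha\in\Sigma$, then $I(l)=c\cdot\{\zeta\in\mathbb C:\operatorname{Re}\zeta\le0\}$ for some $c\in\mathbb C^*$.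
\end{itemize}
\end{proposition}

We say that $\alpha$ is of type (a), (b), (c) or (d) accordingly.

\begin{proof}[Proof of {\rm(a)}]
By Lemmas~\ref{lem:reality} and~\ref{lem:cone} and by \eqref{eq:values}, $I(l)$ is a subset of $\mathbb R$, not $\{0\}$, and stable under positive scaling. The difficulty is the sign: it depends on $\chi_i(x)$, and $x$ may lie in any component of $L$. We therefore argue in the connected group $G$ and show that $\Delta_i\ge0$ on $G$; then $I(l)\subset[0,\infty)$, and (a) follows.

The Bruhat decomposition \cite[Thm.~5.15]{boreltits} of $G$, multiplied on the left by a representative of the longest element of $W_{\mathfrak a}$, reads $G=\bigsqcup_{w\in W_{\mathfrak a}}N^-wLN$. By \eqref{eq:invariance}, $\Delta_i(n^-wyn)=\chi_i(y)f_i(wv_i)$, and $wv_i$ has $\mathfrak a$-weight $w(\omega_i|_{\mathfrak a})$. By \eqref{eq:line}, $\Delta_i$ is nowhere zero on the cell of $w$ if $w$ fixes $\omega_i|_{\mathfrak a}$, and identically zero otherwise. By \eqref{eq:dominant}, $\omega_i|_{\mathfrak a}$ lies in the closed positive chamber and its stabilizer is generated by the reflections $s_\beta$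 with $\beta\ne\alpha$ simple.

The cell of $w$ is the orbit of $w$ under $N^-\times LN$ acting by left and right translations, so it is a submanifold. Since $\dim N^-+\dim LN=\dim G$, its codimension is the dimension of the stabilizer, which is isomorphic to $N^-\cap wLNw^{-1}$; that is,
\[
\operatorname{codim}(N^-wLN)=\sum_{\gamma\in\Sigma^+,\ w\gamma\in-\Sigma^+}m_\gamma .
\]
Let $w$ not fix $\omega_i|_{\mathfrak a}$, and let $w=s_{\gamma_1}\cdots s_{\gamma_q}$ be a reduced expression in simple reflections. Some $\gamma_k$ equals $\alpha$. The root $\gamma=s_{\gamma_q}\cdots s_{\gamma_{k+1}}\alpha$ is positive and $w\gamma$ is negative, as for every reduced expression; the same holds for $2\gamma$ if it is a root. So the codimension is at least $m_\gamma+m_{2\gamma}=m_\alpha+m_{2\alpha}=\dim N_\alpha\ge2$.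

Thus the zero set of $\Delta_i$ in $G$ is a finite union of submanifolds of codimension at least $2$. A smooth path in $G$ between two points of the complement can be perturbed, with fixed endpoints, to be transverse to these submanifolds, and a curve transverse to a submanifold of codimension at least $2$ does not meet it. So the complement is connected. The real function $\Delta_i$ has no zero there and $\Delta_i(1)=1$, so it is positive there.
\end{proof}

The hypothesis $\dim N_\alpha\geq2$ is needed for positivity: on $SL_2(\mathbb R)$ the zero set of $g_{11}$ is a hypersurface and $g_{11}$ takes both signs. In that case $\Phi$ itself takes both signs.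

\begin{proof}[Proof of {\rm(b)}]
Here $\mathfrak n_\alpha^+=\mathfrak g_\alpha$ is a line, so only one root restricts to $\alpha$. Both $\alpha_i$ and $\sigma\alpha_i$ do, so $\sigma\alpha_i=\alpha_i$, that is, $\alpha_i=\alpha\in\mathfrak a^*$. The right side of \eqref{eq:drop} is then $\frac{2(\omega_i,\alpha_i)}{(\alpha_i,\alpha_i)}\alpha=\alpha$. So in $\Phi(\exp X)=\sum_kf_i(X^ksv_i)/k!$ only the term $k=1$ survives, and $X\mapsto\Phi(\exp X)$ is a linear function on the line $\mathfrak g_\alpha$. It is nonzero by Lemma~\ref{lem:cone}, and real by Lemma~\ref{lem:reality}, since $\Phi(n)=\Delta_i(ns)$ with $ns\in G$. Also $\chi_i(x)\in\mathbb R^*$. Now use \eqref{eq:values}.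
\end{proof}

For (c) and (d) we identify $\mathfrak s_\alpha$. The Dynkin diagram of $[\mathfrak l_\alpha,\mathfrak l_\alpha]_{\mathbb C}$ consists of the black nodes and $S_\alpha$. The ideal $(\mathfrak s_\alpha)_{\mathbb C}$ corresponds to a union of connected components of it, which contains $S_\alpha=\{i,i^*\}$ because $E_i,E_{i^*}\in(\mathfrak g_\alpha)_{\mathbb C}$; the other components are black. So $\mathfrak s_\alpha$ is a simple algebra of real rank one whose Satake diagram has exactly two white nodes, and its restricted roots are the multiples of $\alpha$ in $\Sigma$. By the list of Satake diagrams of real rank one, either $\mathfrak s_\alpha\cong\mathfrak{sl}_2(\mathbb C)$, with two isolated white nodes and $2\alpha\notin\Sigma$, or $\mathfrak s_\alpha\cong\mathfrak{su}(k+1,1)$ with $k\ge1$, with diagram $A_{k+1}$ whose white nodes are the two ends, and $2\alpha\in\Sigma$. In both cases the black components kill $v_i$ and the center of $\mathfrak l_{\alpha,\mathbb C}$ acts on it by scalars, so $V'=\mathcal U((\mathfrak s_\alpha)_{\mathbb C})v_i$.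

\begin{proof}[Proof of {\rm(c)}]
Here $(\mathfrak s_\alpha)_{\mathbb C}=\mathfrak{sl}_2\oplus\mathfrak{sl}_2$ and $(\mathfrak g_\alpha)_{\mathbb C}=\mathbb CE_i\oplus\mathbb CE_{i^*}$. The root $\sigma\alpha_i$ restricts to $\alpha$, so it is $\alpha_i$ or $\alpha_{i^*}$, and Lemma~\ref{lem:satake}(a) gives $\sigma\alpha_i=\alpha_{i^*}$. Hence $\mathfrak g_\alpha=\{\zeta E_i+\sigma(\zeta E_i):\zeta\in\mathbb C\}$ with $\sigma(\zeta E_i)\in\mathbb CE_{i^*}$. We have $V'=\mathbb Cv_i\oplus\mathbb CF_iv_i$, on which the second summand $\mathfrak{sl}_2\ni E_{i^*}$ acts by zero, and $sv_i\in\mathbb CF_iv_i$ by \eqref{eq:drop}. So $\Phi(\exp(\zeta E_i+\sigma(\zeta E_i)))=\zeta f_i(E_isv_i)$. The coefficient is nonzero by Lemma~\ref{lem:cone}, so $\Phi(N_\alpha)=\mathbb C$.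
\end{proof}

\begin{proof}[Proof of {\rm(d)}]
As a module for $(\mathfrak s_\alpha)_{\mathbb C}=\mathfrak{sl}_{k+2}$, $V'$ has as highest weight the fundamental weight of an end node, so it is the standard module or its dual. In either case there is a Hermitian form $\langle\ ,\ \rangle$ of signature $(k+1,1)$ on $V'$, linear in the first variable, such that $\mathfrak s_\alpha$ acts as the algebra of all traceless operators $T$ that are skew, $\langle Tx,y\rangle+\langle x,Ty\rangle=0$. A totally isotropic subspace for such a form has dimension at most $1$.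

The skew operator $H_\alpha$ is diagonalizable with real eigenvalues, so its eigenspaces for $\lambda$ and $\mu$ are orthogonal unless $\lambda+\mu=0$. Hence the sum of the eigenspaces for positive eigenvalues is totally isotropic, and so is the sum for negative eigenvalues. The vectors $v=v_i$ and $v_-=sv_i$ have eigenvalues $\lambda_0=(\omega_i|_{\mathfrak a},\alpha)>0$ and $-\lambda_0$. Therefore $V'=\mathbb Cv\oplus V_0\oplus\mathbb Cv_-$ with $V_0=\ker H_\alpha$ of dimension $k$. The vectors $v,v_-$ are isotropic and orthogonal to $V_0$; by nondegeneracy $\kappa=\langle v,v_-\rangle\ne0$; the plane they span has signature $(1,1)$, so $V_0$ is positive definite. On $V'$, $f_i$ is the coefficient of $v$, that is, $f_i(x)=\langle x,v_-\rangle/\kappa$.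

The positive eigenvalues of $\operatorname{ad}H_\alpha$ on $\operatorname{End}V'$ are $\lambda_0$ and $2\lambda_0$, and those on $\mathfrak s_\alpha$ are $\alpha(H_\alpha)$ and $2\alpha(H_\alpha)$; so $\mathfrak g_\alpha$ raises eigenvalues by $\lambda_0$ and $\mathfrak g_{2\alpha}$ by $2\lambda_0$. Thus $X\in\mathfrak g_\alpha$ kills $v$, maps $V_0$ to $\mathbb Cv$ and $v_-$ to a vector $w\in V_0$; from $\langle Xw',v_-\rangle=-\langle w',Xv_-\rangle$ we get $Xw'=-\kappa^{-1}\langle w',w\rangle v$ for $w'\in V_0$. An element $Y\in\mathfrak g_{2\alpha}$ kills $v$ and $V_0$ and maps $v_-$ to $c'v$; from $\langle Yv_-,v_-\rangle+\langle v_-,Yv_-\rangle=0$ we get $c'\kappa\in i\mathbb R$. Conversely, for every $w\in V_0$ and every $c'$ with $c'\kappa\in i\mathbb R$ these formulas define nilpotent operators, and they are skew, since for all other pairs of vectors taken from $\mathbb Cv$, $V_0$, $\mathbb Cv_-$ both terms of the skewness condition vanish by orthogonality. So all such $w$ and $c'$ occur. Now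
\[
\exp(X+Y)v_-=v_-+w+c'v+\tfrac12Xw,\qquad\Phi(\exp(X+Y))=\kappa^{-1}\bigl(c'\kappa-\tfrac12\langle w,w\rangle\bigr).
\]
Since $k\ge1$, the number $\langle w,w\rangle$ takes every value in $[0,\infty)$, so $\Phi(N_\alpha)=\kappa^{-1}\{\operatorname{Re}\zeta\le0\}$. Now use \eqref{eq:values}.
\end{proof}

In cases (a)--(c) the set $I(l)$ contains $1$. In case (d) it may not, and we have no control over the argument of $c$. A central element $z\in Z(G)$ acts on $V_i$ by the scalar $\omega_i(z)$, so $I(zl)=\omega_i(z)I(l)$. The next lemma says that such rotations are available whenever they are needed.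

\begin{lemma}\label{lem:special}
A simple restricted root of type {\rm(d)} exists if and only if $\mathfrak g$ is special. It is then unique, and for $i\in S_\alpha$ the group $\omega_i(Z(G))$ is the group $\mu_m$ of $m$-th roots of unity for some $m\ge2$. Consequently, for every $c\in\mathbb C^*$ there is $z\in Z(G)$ with $1\in\omega_i(z)\,c\cdot\{\operatorname{Re}\zeta\le0\}$.
\end{lemma}

\begin{proof}
If $\alpha$ is of type (d), then $\Sigma$ is irreducible and non-reduced, hence of type $BC_r$, and $\alpha$ is its unique simple root whose double is a root. By the classification \cite[Ch.~X, Table~VI]{helgason}, $\Sigma$ is non-reduced only for $\mathfrak{su}(p,q)$ and $\mathfrak{sp}(p,q)$ with $p>q$, for $\mathfrak{so}^*(2n)$ with $n$ odd, and for EIII and FII. The Satake diagrams of $\mathfrak{sp}(p,q)$ and FII have no arrows, so $|S_\alpha|=1$ there. In the remaining three cases, which are the special ones, $S_\alpha$ is $\{q,p\}$ in type $A_{p+q-1}$, the pair of spin nodes in type $D_n$, and the pair $\{1,6\}$ of ends of the two long arms in type $E_6$.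

For simply connected $\mathbf G$, evaluation of weights identifies $Z(\mathbf G)$ with the character group of the finite group $P/Q$, the weight lattice modulo the root lattice. So $\omega_i$ is nontrivial on $Z(\mathbf G)$ if $\omega_i\notin Q$. This holds in all three cases: in type $A_{p+q-1}$ the class of $\omega_j$ in $P/Q=\mathbb Z/(p+q)$ is $j$, and $0<q<p<p+q$; in type $D_n$ with $n$ odd and in type $E_6$ the classes have order $4$ and $3$.

Next, $Z(\mathbf G)\subset G$. A special $\mathfrak g$ has a Cartan subalgebra $\mathfrak t_c\subset\mathfrak k$, since $\mathfrak k=\mathfrak s(\mathfrak u(p)\oplus\mathfrak u(q))$, $\mathfrak u(n)$, $\mathfrak{so}(10)\oplus\mathbb R$ has the same rank as $\mathfrak g$. The finite group $Z(\mathbf G)$ lies in the maximal torus $\exp\mathfrak t_c\times\exp i\mathfrak t_c$ of $\mathbf G$, whose second factor is a vector group. So elements of finite order lie in $\exp\mathfrak t_c\subset G$. Hence $\omega_i(Z(G))$ is a nontrivial finite subgroup of $\mathbb C^*$.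

Finally, $1\in\omega_i(z)c\{\operatorname{Re}\zeta\le0\}$ means $\operatorname{Re}(\omega_i(z)^{-1}c^{-1})\le0$. The numbers $\xi c^{-1}$, $\xi\in\mu_m$, have sum $0$ for $m\ge2$, so one of them has real part at most $0$.
\end{proof}

\section{Normalizing the minors: proof of Theorem~\ref{thm:cover}}\label{sec:induction}

The inductive step follows the computation in $SL_3(\mathbb R)$.

\begin{lemma}\label{lem:step}
Let $\alpha$ be a simple restricted root, and let $g\in\Omega$ with $\nu_\alpha(g)\ne0$. Then there are $z\in Z(G)$, with $z=1$ unless $\alpha$ is of type {\rm(d)}, and a conjugate $g'\in\Omega$ of $zg$ in $G$ such that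
\begin{itemize}
\item[(1)] $\Delta_i(g')=1$ for $i\in S_\alpha$;
\item[(2)] $\Delta_j(g')=\omega_j(z)\Delta_j(g)$ for white $j\notin S_\alpha$;
\item[(3)] $\nu_\beta(g')\ne0$ for every simple $\beta\ne\alpha$ with $\nu_\beta(g)\ne0$.
\end{itemize}
\end{lemma}

\begin{proof}
Fix $i\in S_\alpha$. Write $g=n^-yn$, and factor $n=n_\alpha u$, $n^-=u^-n_\alpha^-$ with $n_\alpha\in N_\alpha$, $n_\alpha^-\in N_\alpha^-$, $u\in U_\alpha^+$, $u^-\in U_\alpha^-$. Then $g=u^-lu$ with $l=n_\alpha^-yn_\alpha\in L_\alpha$. For $z\in Z(G)\subset L$ and $k\in G_\alpha$,
\begin{equation}\label{eq:conj}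
k(zg)k^{-1}=(ku^-k^{-1})\,(z\,klk^{-1})\,(kuk^{-1}),\qquad ku^-k^{-1}\in U_\alpha^-,\quad kuk^{-1}\in U_\alpha^+ .
\end{equation}
By \eqref{eq:invariance}, every minor of $k(zg)k^{-1}$ equals the same minor of $z\,klk^{-1}$. For $j\notin S_\alpha$ the minor $\Delta_j$ is a character on $L_\alpha$, so
\begin{equation}\label{eq:others}
\Delta_j(k(zg)k^{-1})=\omega_j(z)\chi_j(l)=\omega_j(z)\Delta_j(g)\neq0 .
\end{equation}

\emph{Leaving the parabolic subgroup.} We claim that $s^{-1}ls\,v_i\notin\mathbb Cv_i$. Otherwise $l$ stabilizes the line $\mathbb Csv_i$. So do $N_\alpha^-$ and $L$, hence also $n_\alpha=y^{-1}(n_\alpha^-)^{-1}l$, and being unipotent $n_\alpha$ fixes $sv_i$. Then $s^{-1}n_\alpha s=\exp Y$, with $Y\in\mathfrak n_\alpha^-$, fixes $v_i$. As $Y$ acts nilpotently, it is a polynomial without constant term in $\exp Y-1$, so $Yv_i=0$. The components $Y_{-\alpha}$, $Y_{-2\alpha}$ of $Y$ send $v_i$ to different $\mathfrak a$-weight spaces, so $Y_{-\alpha}v_i=0$, and $Y_{-\alpha}=0$ by Lemma~\ref{lem:nu}(a). But $Y_{-\alpha}=\operatorname{Ad}(s^{-1})\pi_\alpha(n_\alpha)$, and $\pi_\alpha(n_\alpha)=\pi_\alpha(n)=\nu_\alpha(g)\ne0$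 by \eqref{eq:pi}, a contradiction. Thus the analytic map $G_\alpha\to V_i/\mathbb Cv_i$, $k\mapsto klk^{-1}v_i$, is not identically zero.

\emph{Controlling the other components.} For simple $\beta\ne\alpha$ put $\varphi_\beta(k)=\pi_\beta(kuk^{-1})$, an analytic map $G_\alpha\to\mathfrak g_\beta$. It is defined for all $k$, whereas $\nu_\beta$ is defined only on $\Omega$. It has two properties:
\begin{align}
\nu_\beta(k(zg)k^{-1})&=\varphi_\beta(k)\qquad\text{whenever } k(zg)k^{-1}\in\Omega,\label{eq:phi1}\\
\varphi_\beta(n'k)&=\varphi_\beta(k)\qquad\text{for } n'\in N_\alpha.\label{eq:phi2}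
\end{align}
For \eqref{eq:phi1}, note that $\Delta_i(z\,klk^{-1})\ne0$, so $z\,klk^{-1}=m^-y'm$ with $m^-\in N_\alpha^-$, $y'\in L$, $m\in N_\alpha$ by \eqref{eq:smallcell}. By \eqref{eq:conj} the $N$-factor of $k(zg)k^{-1}$ is $m\cdot kuk^{-1}$, and $\pi_\beta(m)=0$. Property \eqref{eq:phi2} holds because by \eqref{eq:pi} $\pi_\beta$ is invariant under conjugation by $N$. In particular $\varphi_\beta(1)=\nu_\beta(g)$.

\emph{Choice of $k$ and $z$.} As $G_\alpha$ is connected, (F2) gives $k_0\in G_\alpha$ such that $l_0=k_0lk_0^{-1}$ satisfies $l_0v_i\notin\mathbb Cv_i$ and $\varphi_\beta(k_0)\ne0$ for all $\beta$ as in (3). Since $LN_\alpha$ stabilizes $\mathbb Cv_i$, we have $l_0\in L_\alpha\setminus LN_\alpha$. If $\alpha$ is of type (a), (b) or (c), take $z=1$; then $1\in I(l_0)$ by Proposition~\ref{prop:rankone}. If $\alpha$ is of type (d), take $z$ as in Lemma~\ref{lem:special}, so that $1\in\omega_i(z)I(l_0)$. In each case there is $n'\in N_\alpha$ with $\Delta_i(z\,n'l_0n'^{-1})=1$. Put $k=n'k_0\in G_\alpha$ and $g'=k(zg)k^{-1}$. Then $\Delta_i(g')=1$, and $\Delta_{i^*}(g')=\overline{\Delta_i(g')}=1$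 by Lemma~\ref{lem:reality}. This is (1); (2) is \eqref{eq:others}; together they give $g'\in\Omega$. Finally $\nu_\beta(g')=\varphi_\beta(n'k_0)=\varphi_\beta(k_0)\ne0$ by \eqref{eq:phi1} and \eqref{eq:phi2}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cover}]
Let $g\in G$ be noncentral. Order the simple restricted roots $\beta_1,\dots,\beta_r$ so that the root of type (d), if there is one, comes first; by Lemma~\ref{lem:special} there is at most one, and none unless $\mathfrak g$ is special. It must come first because by Lemma~\ref{lem:step}(2) the factor $z$ may change the other minors and would spoil earlier normalizations. By Lemma~\ref{lem:generic}, $g$ has a conjugate $g_0\in\Omega$ with $\nu_\beta(g_0)\ne0$ for all $\beta$. Apply Lemma~\ref{lem:step} to $g_0$ and $\beta_1$, to the resulting element $g_1$ and $\beta_2$, and so on. Let $z$ be the central element of the first step; in all later steps it is $1$. By induction on $t\geq1$, the element $g_t\in\Omega$ is conjugate to $zg$ and satisfies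
\[
\Delta_i(g_t)=1\ \text{ for } i\in S_{\beta_1}\cup\dots\cup S_{\beta_t},\qquad\nu_\beta(g_t)\ne0\ \text{ for }\beta=\beta_{t+1},\dots,\beta_r ;
\]
the second condition allows the next step. All white minors of $g_r$ equal $1$, so $g_r$, and hence $zg$, is a commutator by Proposition~\ref{prop:criterion}. If $\mathfrak g$ is not special, $z=1$. The second sentence of (i) was derived from the first in Section~\ref{sec:reduction}.
\end{proof}

With the reduction in Section~\ref{sec:reduction}, this also completes the proof of Theorem~\ref{thm:main}.

\section{Noncentral non-commutators in $SU(n,1)$}\label{sec:example}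

Let $\langle x,y\rangle=x_1\bar y_1+\dots+x_n\bar y_n-x_{n+1}\bar y_{n+1}$ be the invariant form on $\mathbb C^{n+1}$, let $e$ be the last basis vector, so $\langle e,e\rangle=-1$, and put $\lambda=e^{i\eta}$ and $g=\operatorname{diag}(\lambda I_n,\lambda^{-n})$ with $n\ge2$, $0<\eta<\frac{2\pi}{n+1}$. The element $g$ is noncentral because $\lambda^{n+1}\neq1$.

\begin{remark}\label{rem:halfplane}
The method of the preceding sections does fail for $g$. By the proof of Proposition~\ref{prop:rankone}(d), the minor $\Delta_1$ of $SU(n,1)$ is $\Delta_1(g')=\langle g'v,v_-\rangle/\langle v,v_-\rangle$ with isotropic vectors $v,v_-$. On the conjugacy class of $g$ its values have the form $\langle gx,y\rangle/\langle x,y\rangle$ with $x,y$ isotropic. Scale $x=(x',1)$, $y=(y',1)$ with unit vectors $x',y'\in\mathbb C^n$, and let $\tau$ be their inner product, $|\tau|\le1$. The value is $(\lambda\tau-\lambda^{-n})/(\tau-1)$. If it equals $1$, then $\tau(\lambda-1)=\lambda^{-n}-1$, so $|\sin\frac{n\eta}2|\le\sin\frac\eta2$. This is impossible, because $\frac\eta2<\frac{n\eta}2<\pi-\frac\eta2$.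
\end{remark}

Proposition~\ref{prop:criterion} is only a sufficient condition, so a different argument is needed. It rests on the fact that $\lambda^{-1}g$ differs from the identity by an operator of rank one. If $g=aba^{-1}b^{-1}$, then a rank-one perturbation of $b$ has the spectrum of $b$ rotated by the angle $-\eta$. We compute the quotient of the two characteristic polynomials in two ways, from the perturbation and from the rotation, and compare signs at the ends of a gap in the spectrum.

\subsection*{Elements of $U(n,1)$}
The orthogonal complement of a negative vector is positive definite. This has three consequences. A totally isotropic or negative definite subspace has dimension at most $1$, since a plane meets $e^\perp$ in a nonzero vector. The orthogonal complement of a nonzero isotropic vector contains no negative vector. A nondegenerate subspace $E$ containing a nonzero isotropic vector is indefinite, so $E^\perp$ is positive definite.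

Let $b\in U(n,1)$, with generalized eigenspaces $E_\beta$. Then $E_\beta\perp E_\gamma$ unless $\beta\bar\gamma=1$: the adjoint of $(b-\beta)^{n+1}$, which kills $E_\beta$, is $(b^{-1}-\bar\beta)^{n+1}$, which maps $E_\gamma$ onto itself if $\gamma^{-1}\ne\bar\beta$. So $E_\beta$ is nondegenerate and orthogonal to all other $E_\gamma$ for $|\beta|=1$, while for $|\beta|\ne1$ the form pairs $E_\beta$ nondegenerately with $E_{1/\bar\beta}$. The sum of the $E_\beta$ with $|\beta|>1$ is totally isotropic, so there is at most one pair $\rho^{\pm1}e^{i\varphi}$, $\rho>1$, of eigenvalues off the unit circle, each of multiplicity $1$.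

Let $\beta=e^{it_0}$ be a unimodular eigenvalue. On $E_\beta$ the operator $\beta^{-1}b$ is unipotent and preserves the form, so its logarithm is nilpotent and skew: $b=\beta e^{iS}$ with $S$ nilpotent and self-adjoint. Let $\ell\ge1$ be minimal with $S^\ell=0$. We call $\beta$ \emph{semisimple} if $S=0$; this holds if $E_\beta$ is positive definite, since a unitary operator on a definite space is diagonalizable. For real $t$ with $e^{it}$ not an eigenvalue put
\[
C_b(t)=\frac{i\,\langle(e^{it}+b)(e^{it}-b)^{-1}e,e\rangle}{\langle e,e\rangle}.
\]
Let $F(\vartheta)=\cot\frac\vartheta2$. The identity $i(e^{i\vartheta}+e^{i\xi})/(e^{i\vartheta}-e^{i\xi})=F(\vartheta-\xi)$, expanded in powers of $\xi$ and evaluated at $\xi=S$, gives near $t_0$, with $\vartheta=t-t_0$ and $e_\beta$ the component of $e$ in $E_\beta$,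
\begin{equation}\label{eq:pole}
C_b(t)=\sum_{k=0}^{\ell-1}\frac{(-1)^kF^{(k)}(\vartheta)}{k!}\cdot\frac{\langle S^ke_\beta,e_\beta\rangle}{\langle e,e\rangle}+(\text{bounded}).
\end{equation}
Since $F$ has a simple pole $2/\vartheta$ at $0$, the function $C_b$ has at $t_0$ a pole of order at most $\ell$. We record the semisimple case:
\begin{equation}\label{eq:semisimple}
\begin{gathered}
\text{if $\beta$ is semisimple, the pole of $C_b$ at $t_0$ has order at most $1$,}\\
\text{and $C_b(t)\to+\infty$ as $t\downarrow t_0$ forces }\langle e_\beta,e_\beta\rangle<0 .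
\end{gathered}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
Suppose that $g=aba^{-1}b^{-1}$ with $a,b\in SU(n,1)$. Let $Px=\langle x,e\rangle\langle e,e\rangle^{-1}e$ be the orthogonal projection onto $\mathbb Ce$ and $\psi=2\pi-(n+1)\eta\in(0,2\pi)$. Then $g=\lambda r$ with $r=1+(e^{i\psi}-1)P\in U(n,1)$, and
\[
\tilde b:=rb=\lambda^{-1}aba^{-1}.
\]
So $a$ maps the generalized eigenspace of $b$ for $\beta$ isometrically onto that of $\tilde b$ for $\lambda^{-1}\beta$, compatibly with the operators $S$. Put
\[
R(\zeta)=\frac{\det(\zeta-\tilde b)}{\det(\zeta-b)},\qquad h(t)=e^{-i\psi/2}R(e^{it}).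
\]

\emph{First formula: the perturbation.} We have $\zeta-\tilde b=\bigl(1-(e^{i\psi}-1)Pb(\zeta-b)^{-1}\bigr)(\zeta-b)$. For an operator $T$ of rank at most one $\det(1-T)=1-\operatorname{tr}T$, and $\operatorname{tr}(PA)=\langle Ae,e\rangle/\langle e,e\rangle$. With $b(\zeta-b)^{-1}=-\frac12+\frac12(\zeta+b)(\zeta-b)^{-1}$ this gives $R(e^{it})=\frac12(e^{i\psi}+1)+\frac i2(e^{i\psi}-1)C_b(t)$. Exchanging the roles of $b$ and $\tilde b$, which replaces $r$ by $r^{-1}$, $\psi$ by $-\psi$ and $h$ by $1/h$, we obtain the pair of formulas
\begin{equation}\label{eq:first}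
h=\cos\tfrac\psi2-\sin\tfrac\psi2\cdot C_b,\qquad\frac1h=\cos\tfrac\psi2+\sin\tfrac\psi2\cdot C_{\tilde b},\qquad\sin\tfrac\psi2>0 .
\end{equation}

\emph{Second formula: the rotation.} We have $R(\zeta)=\prod_\beta(\zeta-\lambda^{-1}\beta)/(\zeta-\beta)$, the product over the eigenvalues of $b$ with multiplicity. Let $X\subset\mathbb R/2\pi\mathbb Z$ be the multiset of arguments of the unimodular eigenvalues. At $\zeta=e^{it}$, an eigenvalue $e^{ix}$ contributes $e^{-i\eta/2}\sin\frac{t-x+\eta}2\big/\sin\frac{t-x}2$. From $(e^{it}-\rho e^{i\varphi})(e^{it}-\rho^{-1}e^{i\varphi})=e^{i(t+\varphi)}(2\cos(t-\varphi)-\rho-\rho^{-1})$ we see that a pair $\rho^{\pm1}e^{i\varphi}$ contributes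
\[
e^{-i\eta}\,\frac{2\cos(t-\varphi+\eta)-\rho-\rho^{-1}}{2\cos(t-\varphi)-\rho-\rho^{-1}},
\]
a quotient of two negative numbers times $e^{-i\eta}$. The phases multiply to $e^{-i(n+1)\eta/2}$, and $e^{-i\psi/2}=-e^{i(n+1)\eta/2}$. Hence
\begin{equation}\label{eq:second}
h(t)=-(\text{positive analytic function})\cdot\prod_{x\in X}\frac{\sin\frac{t-x+\eta}2}{\sin\frac{t-x}2}.
\end{equation}
The factor belonging to $x$ has its pole at $t=x$ and its zero at $t=x-\eta$, and it is negative exactly when $x$ lies in the arc $(t,t+\eta)$. (Take $t-x\in(0,2\pi)$; the numerator is negative if and only if $t-x+\eta>2\pi$.)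

\emph{The gap.} We have $1\le n-1\le\#X\le n+1$. The distinct points of $X$ cut the circle into at most $n+1$ open arcs, and one of them has length at least $\frac{2\pi}{n+1}>\eta$. Let it run counterclockwise from $c\in X$ to $d\in X$; here $c=d$ if and only if $X$ has only one distinct point. The points $c+\eta$ and $d-\eta$ lie in the arc, so they are not in $X$. From \eqref{eq:second} we read off:
\begin{itemize}
\item[(I)] No numerator vanishes at $c$, so $h$ has at $c$ a pole of order exactly $\operatorname{mult}_X(c)$. For $t$ slightly larger than $c$ the arc $(t,t+\eta)$ contains no point of $X$, so $h(t)\to-\infty$ as $t\downarrow c$.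
\item[(II)] No denominator vanishes at $d-\eta$, so $1/h$ has at $d-\eta$ a pole of order exactly $\operatorname{mult}_X(d)$. For $t$ slightly larger than $d-\eta$ the only point of $X$ in $(t,t+\eta)$ is $d$, so if $\operatorname{mult}_X(d)=1$, then $1/h(t)\to+\infty$ as $t\downarrow d-\eta$.
\end{itemize}
We compare with \eqref{eq:first}. Suppose that $e^{ic}$ is semisimple for $b$. By \eqref{eq:semisimple} and (I), $\operatorname{mult}_X(c)=1$ and $C_b\to+\infty$, so the eigenline of $e^{ic}$ is negative. Suppose that $e^{id}$ is semisimple for $b$; then $e^{i(d-\eta)}$ is semisimple for $\tilde b$. By \eqref{eq:semisimple} for $\tilde b$ and (II), $\operatorname{mult}_X(d)=1$ and $C_{\tilde b}\to+\infty$, so the eigenline of $\tilde b$ is negative, and so is its image under $a^{-1}$. We have shown: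
\begin{equation}\label{eq:negative}
\begin{gathered}
\text{if $\beta\in\{e^{ic},e^{id}\}$ is semisimple for $b$, then $E_\beta$ is a negative line;}\\
\text{in particular, $E_\beta$ is not positive definite for } \beta\in\{e^{ic},e^{id}\}.
\end{gathered}
\end{equation}
Three cases remain.

\emph{Case 1: $b$ has eigenvalues $\rho^{\pm1}e^{i\varphi}$ off the unit circle.} Their eigenvectors are isotropic and span a nondegenerate plane, whose orthogonal complement is positive definite and contains $E_{e^{ic}}$. This contradicts \eqref{eq:negative}.

\emph{Case 2: all eigenvalues are unimodular and semisimple.} By \eqref{eq:negative}, $E_{e^{ic}}$ and $E_{e^{id}}$ are negative lines. If $c\ne d$ they are orthogonal and span a negative definite plane, which is impossible. If $c=d$, then $X=\{c\}$ with multiplicity $1$, whereas $\#X=n+1$.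

\emph{Case 3: all eigenvalues are unimodular, and some $\beta_0=e^{it_0}$ is not semisimple.} Let $S$ and $\ell\ge2$ belong to $\beta_0$. For $2k\ge\ell$ the image of $S^k$ is totally isotropic, as $\langle S^kx,S^ky\rangle=\langle S^{2k}x,y\rangle=0$, and a Jordan block of size $\ell$ shows that its dimension is at least $\ell-k$. Taking $k=\lceil\ell/2\rceil$ gives $1\le\lfloor\ell/2\rfloor\le1$. So $\ell\le3$, and $E_{\beta_0}$ contains a nonzero isotropic vector. Hence $E_{\beta_0}^\perp$, the sum of the other generalized eigenspaces, is positive definite, and \eqref{eq:negative} forces $c=d=t_0$. So $X$ consists of $t_0$ with multiplicity $n+1$, and by (I), \eqref{eq:first} and \eqref{eq:pole} we get $n+1\le\ell\le3$. As $n\ge2$, we have $n=2$, $\ell=3$ and $b=\beta_0e^{iS}$ on $\mathbb C^3$. Since $\frac12F''(\vartheta)=2\vartheta^{-3}+\cdots$, the term of order $\vartheta^{-3}$ of $h$ at $t_0$ is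
\[
-2\sin\tfrac\psi2\cdot\frac{\langle S^2e,e\rangle}{\langle e,e\rangle}\,\vartheta^{-3}=2\sin\tfrac\psi2\cdot\langle Se,Se\rangle\,\vartheta^{-3}.
\]
By (I) the pole has order exactly $3$ and $h\to-\infty$ as $\vartheta\downarrow0$, so $\langle Se,Se\rangle<0$. But $Se$ is orthogonal to the isotropic line $\operatorname{Im}S^2$, since $\langle Se,S^2x\rangle=\langle S^3e,x\rangle=0$, and the orthogonal complement of a nonzero isotropic vector contains no negative vector. This is a contradiction.
\end{proof}

The bound $\eta<\frac{2\pi}{n+1}$ gave the sign of $\sin\frac\psi2$ and the gap. The hypothesis $n\ge2$ guaranteed that $X$ is not empty and forced $\ell=3$ in Case~3. It cannot be dropped: $\mathfrak{su}(1,1)\cong\mathfrak{sl}_2(\mathbb R)$ is not special, and every noncentral element of $SU(1,1)\cong SL_2(\mathbb R)$ is a commutator by Section~\ref{sec:model}.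

\begin{thebibliography}{9}

\bibitem{boreltits}
Borel and Tits, \emph{Groupes r\'eductifs}, Publ. IHES 27 (1965).

\bibitem{helgason}
Helgason, \emph{Differential Geometry, Lie Groups and Symmetric Spaces}.

\bibitem{knapp}
Knapp, \emph{Lie Groups Beyond an Introduction}.

\bibitem{comm}
\emph{On commutators in real semisimple Lie groups},
\texttt{https://ir.library.osaka-u.ac.jp/repo/ouka/all/12806/ojm23\_01\_11.pdf}, doi:10.18910/12806.

\end{thebibliography}
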